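\title{The planar condition for the $L^p$-dissipativity of the Lam\'e operator is not sufficient in higher dimensions}

\begin{abstract}
The Lam\'e operator $E=\Delta+(1-2\nu)^{-1}\nabla\operatorname{div}$ with Dirichlet boundary conditions is $L^p$-dissipative in a plane domain if and only if $(\frac12-\frac1p)^2\le 2(\nu-1)(2\nu-1)(3-4\nu)^{-2}$, and this inequality is necessary in every dimension. We show that it is not sufficient in any dimension $n\ge3$, for any Poisson ratio $\nu>1$ or $\nu<\frac12$. The counterexample is a small periodic perturbation of a constant vector field, built from waves on which the second variation vanishes; the sign is decided at fourth order. We also show that dissipativity is described by a threshold that does not depend on the domain, and we bound the threshold from above, improving the known sufficient condition.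
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a bounded domain with $C^2$ boundary, and let $1<p<\infty$. A real number $\nu$ (the Poisson ratio) is called \emph{admissible} if $\nu>1$ or $\nu<\frac12$. All functions are real. The Lam\'e operator
\[
Eu=\Delta u+(1-2\nu)^{-1}\nabla\operatorname{div}u
\]
acts on vector fields $u=(u_1,\dots,u_n)$, with domain $\mathcal D(E)=(W^{2,p}(\Omega)\cap W^{1,p}_0(\Omega))^n\subset (L^p(\Omega))^n$. It is called \emph{$L^p$-dissipative in $\Omega$} if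
\begin{equation}\label{eq:diss}
\int_\Omega \langle Eu,u\rangle\,|u|^{p-2}\,dx\le0\qquad\text{for all }u\in\mathcal D(E),
\end{equation}
where $\langle\cdot,\cdot\rangle$ and $|\cdot|$ are Euclidean and the integrand is $0$ where $u=0$. Along a solution of $\partial_tu=Eu$ the integral in \eqref{eq:diss} equals $\frac1p\frac{d}{dt}\|u\|_{L^p}^p$, so \eqref{eq:diss} says that the $L^p$ norm of $|u|$ does not increase. For $p=2$ this holds for every admissible $\nu$, and for the Laplacian in place of $E$ it holds for every $p$; both facts will be visible in Section~\ref{sec:null}. The term $\nabla\operatorname{div}$ couples the components, and it restricts $p$ to a range around $2$. The following is known about this range.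
\begin{enumerate}
\item[(i)] For $n=2$, $E$ is $L^p$-dissipative if and only if
\begin{equation}\label{eq:planar}
\Big(\frac12-\frac1p\Big)^2\le\frac{2(\nu-1)(2\nu-1)}{(3-4\nu)^2}.
\end{equation}
\item[(ii)] For $n>2$, \eqref{eq:planar} is necessary.
\item[(iii)] For $n>2$, $E$ is $L^p$-dissipative if $(1-\frac2p)^2\le\frac{1-2\nu}{2(1-\nu)}$ in the case $\nu<\frac12$, and if $(1-\frac2p)^2\le\frac{2(1-\nu)}{1-2\nu}$ in the case $\nu>1$.
\end{enumerate}
The question posed in \cite{problem} is whether \eqref{eq:planar} is also sufficient when $n>2$. One would guess that it is: we shall see in Proposition~\ref{prop:waves} that \eqref{eq:planar} is exactly what testing with one small plane wave gives, and that this test gives the same inequality in every dimension. The answer is nevertheless negative.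

We use the parameters
\[
k=\frac1{1-2\nu},\qquad c=\frac{k}{k+2}=\frac1{3-4\nu},\qquad a=1-\frac2p,\qquad b=b(p)=1-a^2=\frac4{pp'},
\]
with $p'=p/(p-1)$. Thus $E=\Delta+k\nabla\operatorname{div}$. Admissibility means $k\in(-1,0)\cup(0,\infty)$, or $c\in(-1,1)\setminus\{0\}$. The number $b$ equals $1$ at $p=2$, is the same for $p$ and $p'$, and takes every value in $(0,1]$. From $k=\frac{2c}{1-c}$ we get
\begin{equation}\label{eq:kc}
(1+k)(1-c)=1+c,\qquad k-c=c\,(1+k).
\end{equation}
Since $1-2\nu=\frac1k$, $2-2\nu=\frac{k+1}k$ and $3-4\nu=\frac{k+2}k$, the right side of \eqref{eq:planar} is $\frac{k+1}{(k+2)^2}=\frac{1-c^2}4$, and the left side is $\frac{a^2}4$. So \eqref{eq:planar} reads $a^2\le1-c^2$, that is, $b\ge c^2$.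

\begin{theorem}\label{thm:main}
Let $\nu>1$ or $\nu<\frac12$. There is $\delta=\delta(\nu)>0$ such that for every $n\ge3$, every bounded domain $\Omega\subset\mathbb R^n$ with $C^2$ boundary and every $p\in(1,\infty)$ with $(1-\frac2p)^2>1-c^2-\delta$, the operator $E$ is not $L^p$-dissipative in $\Omega$.
\end{theorem}

Hence for $n\ge3$ condition \eqref{eq:planar} is not sufficient for any admissible $\nu$: dissipativity fails for the exponents that give equality in \eqref{eq:planar}, and also on the nonempty open set of $p$ with $1-c^2-\delta<a^2<1-c^2$, where \eqref{eq:planar} holds strictly. A concrete instance is $n=3$, $\Omega$ a ball, $\nu=\frac14$, $p=4(2+\sqrt3)$; here $c=\frac12$ and $a^2=\frac34$.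

\begin{theorem}\label{thm:threshold}
Let $\nu$ be admissible.
\begin{enumerate}
\item[(A)] For each $n\ge2$ there is a number $b_*(n,\nu)\in(0,1]$, independent of $\Omega$, such that $E$ is $L^p$-dissipative in $\Omega$ if and only if $b(p)\ge b_*(n,\nu)$. Moreover $b_*$ is nondecreasing in $n$.
\item[(B)] $b_*(2,\nu)=c^2<b_*(n,\nu)$ for all $n\ge3$.
\item[(C)] $E$ is $L^p$-dissipative whenever there is a real $\kappa$ with $\kappa^2\le b$ and
\begin{equation}\label{eq:C}
(k-\kappa)^2\le b\,(1+k)\Big[k-\kappa+\frac{1+\kappa}{n-1}\Big].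
\end{equation}
In particular $b_*\le k^2$ if $|k|<1$, and $b_*\le\dfrac{k^2}{(1+k)(k+\frac1{n-1})}$ if $k>0$. This strictly improves \emph{(iii)} for every admissible $\nu$ and every $n>2$.
\end{enumerate}
\end{theorem}

For $n\ge3$ the threshold therefore lies strictly above $(3-4\nu)^{-2}$ and is at most the smallest $b$ for which the condition in (C) holds with some $\kappa$. Its exact value is not determined here.

The proofs rest on one algebraic identity. Dissipativity is equivalent to the nonnegativity of an integral $\int Q_b[v]\,dx$ whose integrand is quadratic in $\nabla v$, with coefficients that depend on the direction $v/|v|$ (Sections~\ref{sec:form} and~\ref{sec:zeros}). After a multiple of a null Lagrangian is subtracted, the integrand at $b=c^2$ is a sum of three squares minus one further term, which vanishes identically for $n=2$ and is a Gauss curvature for $n=3$ (Sections~\ref{sec:null} and~\ref{sec:critical}). In Sections~\ref{sec:ansatz}--\ref{sec:waves} we build a periodic field for which two squares vanish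 exactly and the curvature term outweighs the third. Parts (A) and (B) of Theorem~\ref{thm:threshold} are collected in Section~\ref{sec:threshold}.

\section{From dissipativity to a quadratic form}\label{sec:form}

Throughout, $\nabla V$ is the matrix $(\partial_iV_j)$ with row index $i$, $(\xi\otimes\eta)_{ij}=\xi_i\eta_j$, $|G|^2=\sum_{i,j}G_{ij}^2$, and repeated indices are summed. For a function $f$ that is periodic with respect to a lattice $\ell\mathbb Z^d$, $\langle f\rangle$ is its mean over a period cell.

If $w=|u|^{p-2}u$ is regular enough and vanishes on $\partial\Omega$, an integration by parts gives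
\begin{equation}\label{eq:parts}
-\int_\Omega\langle Eu,w\rangle\,dx=\int_\Omega\big(\partial_iu\cdot\partial_iw+k\operatorname{div}u\,\operatorname{div}w\big)\,dx .
\end{equation}
The two factors are homogeneous of degrees $1$ and $p-1$ in $u$. The expression becomes symmetric when both are written in terms of the field of degree $\frac p2$ that lies halfway between them. Let $V$ be a smooth field without zeros, $r=|V|$, $\omega=V/r$, and put $U=r^{-a}V$, $W=|U|^{p-2}U$. Since $|U|=r^{1-a}=r^{2/p}$, we have $|U|^{p-2}=r^{2a}$ and $W=r^aV$. Therefore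
\[
\partial_iU=r^{-a}(\partial_iV-a\,\omega\,\partial_ir),\qquad \partial_iW=r^{a}(\partial_iV+a\,\omega\,\partial_ir),
\]
the powers of $r$ cancel in the products, and each product is a difference of squares:
\begin{equation}\label{eq:UW}
\partial_iU\cdot\partial_iW+k\operatorname{div}U\operatorname{div}W=|\nabla V|^2-a^2|\nabla r|^2+k\big[(\operatorname{div}V)^2-a^2(\omega\cdot\nabla r)^2\big].
\end{equation}
Because $\partial_ir=\omega\cdot\partial_iV$, that is, $\nabla r=(\nabla V)\omega$, the right side depends only on $\omega$ and $\nabla V$. For a unit vector $\omega$ and a matrix $G$ we set, with $a^2=1-b$,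
\[
q_b(\omega,G)=|G|^2-a^2|G\omega|^2+k\big[(\operatorname{tr}G)^2-a^2(\omega\cdot G\omega)^2\big],
\]
and for a weakly differentiable field $v$ we set $Q_b[v]=q_b(v/|v|,\nabla v)$ where $v\ne0$ and $Q_b[v]=0$ where $v=0$. The right side of \eqref{eq:UW} is $Q_b[V]$. The form $q_b$ is affine in $b$ with slope $|G\omega|^2+k(\omega\cdot G\omega)^2$, and this slope is nonnegative because $|\omega\cdot G\omega|\le|G\omega|$ and $k>-1$. So
\begin{equation}\label{eq:mono}
q_b(\omega,G)\ \text{is affine and nondecreasing in } b .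
\end{equation}

To disprove dissipativity we want test fields without zeros, for which \eqref{eq:UW} holds as it stands, but such fields do not vanish on $\partial\Omega$. Rapid oscillation resolves this: the cutoff affects only lower-order terms.

\begin{lemma}\label{lem:local}
Let $d\le n$ and let $V:\mathbb R^d\to\mathbb R^d\setminus\{0\}$ be smooth and $\ell\mathbb Z^d$-periodic with $\langle Q_b[V]\rangle<0$, where $b=b(p)$. Then $E$ is not $L^p$-dissipative in any domain $\Omega\subset\mathbb R^n$.
\end{lemma}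

\begin{proof}
Regard $V$ as a field on $\mathbb R^n$ that depends on $x_1,\dots,x_d$ only and has the last $n-d$ components $0$. This adds zero rows and columns to $\nabla V$ and does not change $Q_b[V]$. Let $U,W$ be as above. Take $0\le\zeta\in C_c^\infty(\Omega)$, $\zeta\not\equiv0$, and an integer $N\ge2$ with $N(p-1)\ge2$. For $L>0$ let $u(x)=\zeta(x)^NU(Lx)$. Then $u\in C_c^\infty(\Omega)^n\subset\mathcal D(E)$, and $w=|u|^{p-2}u=\zeta^{N(p-1)}W(Lx)$ is $C^1$ with compact support, by the choice of $N$. In \eqref{eq:parts} the terms in which both derivatives fall on $U(Lx)$ and $W(Lx)$ carry the factor $L^2$, and all other terms are $O(L)$. By \eqref{eq:UW},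
\[
-\int_\Omega\langle Eu,u\rangle|u|^{p-2}\,dx=L^2\int_\Omega\zeta(x)^{Np}\,Q_b[V](Lx)\,dx+O(L).
\]
For continuous periodic $f$, $\int\zeta^{Np}f(Lx)\,dx\to\langle f\rangle\int\zeta^{Np}\,dx$ as $L\to\infty$: this is the Riemann--Lebesgue lemma for trigonometric polynomials, and these are uniformly dense. So the left side is negative for large $L$.
\end{proof}

Lemma~\ref{lem:local} is all that Theorem~\ref{thm:main} needs from this section. Sufficient conditions need an exact equivalence. For $v\in H_0^1(\Omega)^n$ let $F_b(v)=\int_\Omega Q_b[v]\,dx$.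

\begin{proposition}\label{prop:equiv}
$E$ is $L^p$-dissipative in $\Omega$ if and only if $F_b(v)\ge0$ for all $v\in C_c^\infty(\Omega)^n$, where $b=b(p)$.
\end{proposition}

Formally this is \eqref{eq:parts} and \eqref{eq:UW}; the work lies in the zeros of the fields, and we defer it to Section~\ref{sec:zeros}.

\section{A null Lagrangian and the sufficient condition}\label{sec:null}

Fix a unit vector $\omega$ and split a matrix $G$ along $\mathbb R\omega\oplus\omega^\perp$:
\begin{equation}\label{eq:blocks}
G=\mu\,\omega\otimes\omega+y\otimes\omega+\omega\otimes z+M,\qquad t=\operatorname{tr}M,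
\end{equation}
with $\mu\in\mathbb R$, $y,z\in\omega^\perp$, and $M$ a matrix on $\omega^\perp$ (so $M\omega=M^T\omega=0$). For $G=\nabla V$ and $V=r\omega$ we have $\nabla r=G\omega=\mu\omega+y$: the entries $\mu,y$ measure the change of length, and $z,M$ measure the change of direction. From $|G|^2=\mu^2+|y|^2+|z|^2+|M|^2$ and $\operatorname{tr}G=\mu+t$ we get
\begin{equation}\label{eq:qblocks}
q_b=b(1+k)\mu^2+b|y|^2+|z|^2+|M|^2+2k\mu t+kt^2 .
\end{equation}
For $k=0$ this is a sum of squares, which is the $L^p$-dissipativity of the Laplacian. For $k\ne0$ the form can be indefinite, but only its integral matters, and we may change it by any quadratic form in $\nabla v$ whose integral vanishes. Such a form is called a null Lagrangian. We use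
\begin{equation}\label{eq:N}
\mathcal N(G)=(\operatorname{tr}G)^2-\operatorname{tr}(G^2)=2\mu t+t^2-2\,y\cdot z-\operatorname{tr}(M^2).
\end{equation}
For smooth $v$, $\mathcal N(\nabla v)=\partial_i(v_i\partial_jv_j)-\partial_j(v_i\partial_iv_j)$, because the second derivatives cancel. So $\mathcal N(\nabla v)$ has integral $0$ if $v$ has compact support, and mean $0$ if $v$ is periodic. Let $M_s$ and $M_a$ be the symmetric and antisymmetric parts of $M$; then $|M|^2=|M_s|^2+|M_a|^2$ and $\operatorname{tr}(M^2)=|M_s|^2-|M_a|^2$. By \eqref{eq:qblocks} and \eqref{eq:N}, for every real $\kappa$,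
\begin{equation}\label{eq:qkappa}
\begin{aligned}
q_b-\kappa\mathcal N={}&\big[b|y|^2+2\kappa\,y\cdot z+|z|^2\big]+\big[b(1+k)\mu^2+2(k-\kappa)\mu t+(k-\kappa)t^2\big]\\
&+(1+\kappa)|M_s|^2+(1-\kappa)|M_a|^2 .
\end{aligned}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(C)]
Let $\kappa^2\le b$ and let \eqref{eq:C} hold. The first bracket in \eqref{eq:qkappa} equals $|\kappa y+z|^2+(b-\kappa^2)|y|^2\ge0$. Since $|\kappa|\le1$, and $t^2\le(n-1)|M_s|^2$ by the Cauchy--Schwarz inequality, the second line is at least $\frac{1+\kappa}{n-1}t^2$. What remains is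
\[
b(1+k)\mu^2+2(k-\kappa)\mu t+\Big[k-\kappa+\frac{1+\kappa}{n-1}\Big]t^2 .
\]
A form $A\mu^2+2B\mu t+Ct^2$ with $A>0$ is nonnegative if and only if $B^2\le AC$, and here this is \eqref{eq:C}. So $q_b-\kappa\mathcal N\ge0$ pointwise. Let $v\in C_c^\infty(\Omega)^n$. Since $\nabla v=0$ almost everywhere on $\{v=0\}$, both $Q_b[v]$ and $\mathcal N(\nabla v)$ vanish there, and $F_b(v)=\int(Q_b[v]-\kappa\mathcal N(\nabla v))\,dx\ge0$. Proposition~\ref{prop:equiv} gives dissipativity.

If $|k|<1$, the choice $\kappa=k$ makes the left side of \eqref{eq:C} zero and the right side positive, so $b\ge k^2$ suffices. If $k>0$, the choice $\kappa=0$ turns \eqref{eq:C} into $b\ge k^2/[(1+k)(k+\frac1{n-1})]$. In terms of $k$, condition (iii) is $a^2\le 1+k$, or $b\ge|k|$, for $-1<k<0$, and $a^2\le\frac1{1+k}$, or $b\ge\frac k{1+k}$, for $k>0$. In the first case $k^2<|k|$. In the second case $\frac k{1+k}\cdot\frac{k}{k+1/(n-1)}<\frac k{1+k}$. So (C) is strictly weaker than (iii) as a condition on $p$.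
\end{proof}

The two special choices cover all admissible $k$ at $b=1$, which is the case $p=2$. In the plane, (C) is sharp. Take $n=2$ and $\kappa=c$. The bracket in \eqref{eq:C} is $k-c+1+c=1+k$, and $(k-c)^2=c^2(1+k)^2$ by \eqref{eq:kc}. Both conditions in (C) become $c^2\le b$, which is the sufficiency in (i).

\section{The critical value $b=c^2$ and plane waves}\label{sec:critical}

We keep $\kappa=c$ and $b=c^2$, now in any dimension. The first bracket in \eqref{eq:qkappa} is $|cy+z|^2$. By \eqref{eq:kc} the second bracket is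
\[
(1+k)\big[c^2\mu^2+2c\mu t+ct^2\big]=(1+k)(c\mu+t)^2-(1+k)(1-c)t^2=(1+k)(c\mu+t)^2-(1+c)t^2 .
\]
This gives the identity on which the counterexample is built:
\begin{equation}\label{eq:critical}
q_{c^2}-c\,\mathcal N=|cy+z|^2+(1-c)|M_a|^2+(1+k)(c\mu+t)^2-(1+c)\big(t^2-|M_s|^2\big).
\end{equation}
For $n=2$ the block $M$ is the number $t$ and the last term is zero. For $n=3$ the block is $2\times2$ and $t^2-|M_s|^2=2\det M_s$, which can have either sign; for instance $y=z=0$, $M=I$, $\mu=-2/c$ makes \eqref{eq:critical} equal to $-2(1+c)$. A negative value at one matrix does not yet give a negative mean, since the entries of a gradient are not independent. The simplest gradients to try are those of plane waves, which have rank one.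

\begin{proposition}\label{prop:waves}
Let $n\ge2$ and write $\xi=(\xi_1,\xi')$, $\eta=(\eta_1,\eta')\in\mathbb R\times\mathbb R^{n-1}$.
\begin{enumerate}
\item[(a)] $q_b(e_1,\xi\otimes\eta)\ge0$ for all $\xi,\eta\in\mathbb R^n$ if and only if $b\ge c^2$.
\item[(b)] For $\xi,\eta\ne0$, $q_{c^2}(e_1,\xi\otimes\eta)=0$ if and only if $|\xi'|=|\xi_1|$ and $\eta'=-c\,\eta_1\xi'/\xi_1$.
\item[(c)] If $b(p)<c^2$, then $E$ is not $L^p$-dissipative in any $\Omega\subset\mathbb R^n$.
\end{enumerate}
\end{proposition}

\begin{proof}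
For $G=\xi\otimes\eta$ we have $\operatorname{tr}(G^2)=(\xi\cdot\eta)^2$, so $\mathcal N(G)=0$. The blocks are $\mu=\xi_1\eta_1$, $y=\eta_1\xi'$, $z=\xi_1\eta'$, $M=\xi'\otimes\eta'$, $t=\xi'\cdot\eta'$, and
\[
|M_s|^2-t^2=|M_a|^2=\tfrac12\big(|\xi'|^2|\eta'|^2-t^2\big)\ge0 .
\]
So all four terms in \eqref{eq:critical} are nonnegative, and by \eqref{eq:mono} $q_b(e_1,\xi\otimes\eta)\ge0$ for $b\ge c^2$. For $\xi=e_1+e_2$, $\eta=e_1-ce_2$ we have $\mu=|y|=1$, $|z|=|M|=|c|$, $t=-c$, and \eqref{eq:qblocks} gives $q_b=(b+c^2)(k+2)-2kc=(b-c^2)(k+2)$, because $k=c(k+2)$. This proves (a).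

In (b), vanishing means $c\eta_1\xi'+\xi_1\eta'=0$, $c\xi_1\eta_1+t=0$ and $|\xi'||\eta'|=|t|$. If $\xi_1=0$, then $\xi'\neq0$, and the three equations give in turn $\eta_1=0$, $t=0$, $\eta'=0$, which is excluded. If $\xi_1\ne0$, the first equation is the formula for $\eta'$; it implies the third equation and $\eta_1\ne0$, and it turns the second into $c\eta_1(\xi_1^2-|\xi'|^2)/\xi_1=0$.

For (c), let $V=e_1+\varepsilon\eta\sin(\xi\cdot x)$ on $\mathbb R^2$ with the $\xi,\eta$ above. For small $\varepsilon$ it has no zeros, $\omega=e_1+O(\varepsilon)$ and $\nabla V=\varepsilon\cos(\xi\cdot x)\,\xi\otimes\eta$. Hence $\langle Q_b[V]\rangle=\frac12\varepsilon^2(b-c^2)(k+2)+O(\varepsilon^3)<0$, and Lemma~\ref{lem:local} applies with $d=2$.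
\end{proof}

Part (c) is the necessity in (i) and (ii). Part (a), together with rotation invariance, says that to order $\varepsilon^2$ no plane wave detects anything beyond $b\ge c^2$, whatever the dimension. Part (b) shows where to look next. At $b=c^2$ the order $\varepsilon^2$ vanishes for the frequencies on the cone $|\xi'|=|\xi_1|$, and then higher orders decide the sign. In the plane the cone consists of two lines. In $\mathbb R^3$ it contains a whole circle of directions $\xi'/|\xi'|$, and waves in different directions can interact.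

\section{Fields for which two squares vanish}\label{sec:ansatz}

From now on $d=3$. Expanding $\langle Q_{c^2}[V]\rangle$ to fourth order for a general perturbation $V$ of $e_1$ would involve three unknown functions. We use \eqref{eq:critical} to reduce them to one, by choosing $V$ so that $M_a$ and $cy+z$ vanish identically.

The block $M$ is $r$ times the derivative of $\omega$ in the directions of $\omega^\perp$. It is symmetric when $\omega$ is the unit normal of the level sets of a function. So let $\varphi$ be smooth on $\mathbb R^3$, with $\varphi-x_1$ periodic and $\nabla\varphi\ne0$ everywhere. Put $P=|\nabla\varphi|$, $\omega=\nabla\varphi/P$, and split the Hessian $H=D^2\varphi$ as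
\[
H=X\,\omega\otimes\omega+\omega\otimes Y+Y\otimes\omega+H_\perp,\qquad T=\operatorname{tr}H_\perp ,
\]
with $Y\perp\omega$ and $H_\perp$ symmetric on $\omega^\perp$. Then
\begin{equation}\label{eq:Pomega}
\nabla P=H\omega=X\omega+Y,\qquad \nabla\omega=P^{-1}(H-H\omega\otimes\omega)=P^{-1}(\omega\otimes Y+H_\perp).
\end{equation}
For $V=r\omega$ with any positive $r$, $\nabla V=\nabla r\otimes\omega+r\nabla\omega$. So $z=rY/P$, $M=rH_\perp/P$, and $cy+z$ is $r$ times the component of $\nabla\log(r^cP)$ orthogonal to $\omega$. It vanishes for $r=P^{-1/c}$. This is where $c\ne0$ is used.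

\begin{lemma}\label{lem:ansatz}
Let $V=P^{-1/c}\omega$ and $\beta=1+\frac1c$. Then $V$ is smooth, periodic and without zeros, and
\[
\langle Q_{c^2}[V]\rangle=(1+c)\Big\langle P^{-2\beta}\Big[\frac{(X-T)^2}{1-c}-2\det H_\perp\Big]\Big\rangle .
\]
\end{lemma}

\begin{proof}
The field $\nabla\varphi$ is smooth, periodic and without zeros, hence so is $V$. Let $g=r/P=P^{-\beta}$. By \eqref{eq:Pomega}, $\nabla r=-\frac1c\,g\,(X\omega+Y)$, so
\[
c\mu=-gX,\qquad cy=-gY,\qquad z=gY,\qquad M=gH_\perp,\qquad t=gT .
\]
In \eqref{eq:critical} the first two terms vanish, $(c\mu+t)^2=g^2(X-T)^2$, and $t^2-|M_s|^2=2g^2\det H_\perp$. Use $1+k=\frac{1+c}{1-c}$ and $\langle\mathcal N(\nabla V)\rangle=0$.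
\end{proof}

Two terms now compete. For $\varphi$ close to $x_1$, $X-T$ is close to $\partial_1^2\varphi-\partial_2^2\varphi-\partial_3^2\varphi$, the wave operator whose characteristic cone is the cone of Proposition~\ref{prop:waves}(b); this term is the cost. The gain is $\det H_\perp$, which is $P^2$ times the Gauss curvature of the level surface. The curvature of a periodic graph takes both signs, so a gain can come only from its correlation with the weight.

\section{Level-set coordinates and the fourth-order expansion}\label{sec:level}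

To see the cancellations in the curvature term exactly, we prescribe the level surfaces instead of $\varphi$. Write $x=(x_1,x')$ with $x'=(x_2,x_3)$; the operators $\nabla'$, $\operatorname{div}'$, $\Delta'$ act in $x'$ at fixed $\tau$. Let $\gamma(\tau,x')$ be smooth and $\ell\mathbb Z^3$-periodic with $|\gamma_\tau|<1$. The map $\Phi(\tau,x')=(\tau-\gamma(\tau,x'),x')$ is a diffeomorphism of $\mathbb R^3$, since $\tau\mapsto\tau-\gamma$ has positive derivative and $\gamma$ is bounded, and $\Phi$ commutes with the translations in $\ell\mathbb Z^3$. Define $\varphi$ by $\varphi(\Phi(\tau,x'))=\tau$. Then $\varphi-x_1=\gamma\circ\Phi^{-1}$ is smooth and periodic, and $\{\varphi=\tau\}$ is the graph $x_1=\tau-\gamma(\tau,x')$. Put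
\[
J=1-\gamma_\tau,\qquad \Lambda=\sqrt{1+|\nabla'\gamma|^2},\qquad \mathcal M[\gamma]=\gamma_{22}\gamma_{33}-\gamma_{23}^2 .
\]
We regard every function of $x$ as a function of $(\tau,x')$ through $\Phi$, and write $\langle\cdot\rangle_x$ and $\langle\cdot\rangle$ for the means in $x$ and in $(\tau,x')$. The Jacobian of $\Phi$ is $J$, so $\langle f\rangle_x=\langle Jf\rangle$.

\begin{lemma}\label{lem:level}
We have $\omega=\Lambda^{-1}(1,\nabla'\gamma)$ and
\[
P=\frac\Lambda J,\quad X=P\,\partial_\tau P+\frac{\nabla'\gamma\cdot\nabla'P}{\Lambda},\quad T=P\operatorname{div}'\frac{\nabla'\gamma}\Lambda,\quad \det H_\perp=\frac{P^2\mathcal M[\gamma]}{\Lambda^4}.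
\]
Consequently
\begin{equation}\label{eq:curv}
\langle P^{-2\beta}\det H_\perp\rangle_x=\big\langle(1-\gamma_\tau)^{2\beta-1}(1+|\nabla'\gamma|^2)^{-1-\beta}\mathcal M[\gamma]\big\rangle .
\end{equation}
\end{lemma}

\begin{proof}
Differentiating $\varphi(\tau-\gamma,x')=\tau$ in $\tau$ and in $x'$ gives $\nabla\varphi=J^{-1}(1,\nabla'\gamma)$, hence $P$ and $\omega$. By the chain rule the gradient in $x$ is
\begin{equation}\label{eq:chain}
\nabla f=(0,\nabla'f)+\nabla\varphi\,\partial_\tau f=(0,\nabla'f)+P\,\omega\,\partial_\tau f .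
\end{equation}
By \eqref{eq:Pomega}, $X=\omega\cdot\nabla P$, and \eqref{eq:chain} gives the formula for $X$. Also by \eqref{eq:Pomega}, $T=P\operatorname{div}\omega$, and \eqref{eq:chain} gives $\operatorname{div}\omega=\operatorname{div}'(\nabla'\gamma/\Lambda)+P\,\omega\cdot\partial_\tau\omega$, where the last term is zero because $|\omega|=1$.

The vectors $\sigma_i=e_i-\gamma_ie_1$, $i=2,3$, form a basis of $\omega^\perp$, and by \eqref{eq:chain} the derivative along $\sigma_i$ is $\partial_i$ at fixed $\tau$. So \eqref{eq:Pomega} gives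
\[
P^{-1}\sigma_i\cdot H_\perp\sigma_j=\sigma_j\cdot\partial_i\omega=\Lambda^{-1}\sigma_j\cdot(0,\nabla'\gamma_i)=\Lambda^{-1}\gamma_{ij},
\]
where the derivative of $\Lambda^{-1}$ drops out because $\sigma_j\perp\omega$. The determinant of the matrix $(\sigma_i\cdot H_\perp\sigma_j)$ is $\det H_\perp$ times the determinant of the Gram matrix $(\delta_{ij}+\gamma_i\gamma_j)$, which is $\Lambda^2$. Hence $\Lambda^2\det H_\perp=P^2\Lambda^{-2}\mathcal M[\gamma]$. Finally $JP^{2-2\beta}\Lambda^{-4}=J^{2\beta-1}\Lambda^{-2-2\beta}$.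
\end{proof}

For $\gamma$ of size $\varepsilon$, the right side of \eqref{eq:curv} could start at order $\varepsilon^2$. The next lemma shows that the orders $\varepsilon^2$ and $\varepsilon^3$ vanish.

\begin{lemma}\label{lem:cancel}
For smooth periodic $\gamma$, $\langle\mathcal M[\gamma]\rangle=0$ and $\langle\gamma_\tau\mathcal M[\gamma]\rangle=0$.
\end{lemma}

\begin{proof}
Let $C_{22}=\gamma_{33}$, $C_{33}=\gamma_{22}$, $C_{23}=C_{32}=-\gamma_{23}$, and sum over $i,j\in\{2,3\}$. Then $C_{ij}\gamma_{ij}=2\mathcal M[\gamma]$, $\partial_\tau\mathcal M[\gamma]=C_{ij}\partial_i\partial_j\gamma_\tau$ and $\partial_iC_{ij}=0$. By the last identity, $\langle f\,C_{ij}\partial_i\partial_jh\rangle=-\langle C_{ij}\,\partial_if\,\partial_jh\rangle$ for periodic $f,h$, and this is symmetric in $f$ and $h$. The choice $f=1$, $h=\gamma$ gives the first claim. For the second,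
\[
0=\langle\partial_\tau(\gamma\mathcal M[\gamma])\rangle=\langle\gamma_\tau\mathcal M[\gamma]\rangle+\langle\gamma\,C_{ij}\partial_i\partial_j\gamma_\tau\rangle=\langle\gamma_\tau\mathcal M[\gamma]\rangle+\langle\gamma_\tau\,C_{ij}\gamma_{ij}\rangle=3\langle\gamma_\tau\mathcal M[\gamma]\rangle.\qedhere
\]
\end{proof}

The gain is thus $O(\varepsilon^4)$, so $X-T$ must be $O(\varepsilon^2)$. This forces the leading term of $\gamma$ to solve the wave equation, and it makes a second-order corrector relevant. Let $\Box=\partial_\tau^2-\Delta'$.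

\begin{lemma}\label{lem:expansion}
Let $\psi,\chi$ be $\ell\mathbb Z^3$-periodic trigonometric polynomials in $(\tau,x')$ with $\Box\psi=0$. Let $\gamma=\varepsilon\psi+\varepsilon^2\chi$ and let $V$ be the field of Lemma~\ref{lem:ansatz}. Then, as $\varepsilon\to0$,
\[
\langle Q_{c^2}[V]\rangle_x=(1+c)B\,\varepsilon^4+O(\varepsilon^5),\qquad B=\frac{\langle(\Box\chi+N)^2\rangle}{1-c}-2K,
\]
where
\[
N=\partial_\tau\big(\psi_\tau^2+|\nabla'\psi|^2\big),\qquad K=\Big\langle\Big[\frac{c+2}{c^2}\,\psi_\tau^2-(1+\beta)|\nabla'\psi|^2\Big]\mathcal M[\psi]\Big\rangle .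
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:level}, all quantities are smooth functions of the first and second derivatives of $\gamma$ near $0$. So the expansions below are Taylor expansions with uniform remainders, and the expansion of $P$ may be differentiated.

\emph{Curvature term.} The binomial series gives that the weight in \eqref{eq:curv} is
\[
1-(2\beta-1)\gamma_\tau+(2\beta-1)(\beta-1)\gamma_\tau^2-(1+\beta)|\nabla'\gamma|^2+O(\varepsilon^3),
\]
and $(2\beta-1)(\beta-1)=(1+\frac2c)\frac1c=\frac{c+2}{c^2}$. Multiply by $\mathcal M[\gamma]=\varepsilon^2\mathcal M[\psi]+O(\varepsilon^3)$ and take the mean. The first two terms contribute exactly $0$ by Lemma~\ref{lem:cancel}, so $\langle P^{-2\beta}\det H_\perp\rangle_x=K\varepsilon^4+O(\varepsilon^5)$. The corrector $\chi$ does not enter.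

\emph{Wave term.} We have $P=1+\gamma_\tau+\gamma_\tau^2+\frac12|\nabla'\gamma|^2+O(\varepsilon^3)$. Hence, up to $O(\varepsilon^3)$,
\[
P\,\partial_\tau P=\gamma_{\tau\tau}+3\gamma_\tau\gamma_{\tau\tau}+\nabla'\gamma\cdot\nabla'\gamma_\tau,\qquad \Lambda^{-1}\nabla'\gamma\cdot\nabla'P=\nabla'\gamma\cdot\nabla'\gamma_\tau,\qquad T=(1+\gamma_\tau)\Delta'\gamma ,
\]
and therefore $X-T=\Box\gamma+3\gamma_\tau\gamma_{\tau\tau}-\gamma_\tau\Delta'\gamma+2\nabla'\gamma\cdot\nabla'\gamma_\tau+O(\varepsilon^3)$. With $\Delta'\psi=\psi_{\tau\tau}$ this becomes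
\[
X-T=\varepsilon^2\big(\Box\chi+2\psi_\tau\psi_{\tau\tau}+2\nabla'\psi\cdot\nabla'\psi_\tau\big)+O(\varepsilon^3)=\varepsilon^2(\Box\chi+N)+O(\varepsilon^3).
\]
Since $JP^{-2\beta}=1+O(\varepsilon)$, we get $\langle P^{-2\beta}(X-T)^2\rangle_x=\varepsilon^4\langle(\Box\chi+N)^2\rangle+O(\varepsilon^5)$. Insert both terms in Lemma~\ref{lem:ansatz}.
\end{proof}

\section{Interacting waves}\label{sec:waves}

It remains to find $\psi$ and $\chi$ with $B<0$. If $\psi$ does not depend on $x_3$, then $\mathcal M[\psi]=0$ and $B\ge0$, as it must be by the planar result. At least two directions are needed.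

\subsection*{Two waves}
Take $\psi=\cos\tau\,(\cos x_2+\cos x_3)$, which satisfies $\Box\psi=0$. Then
\[
\psi_\tau^2=\sin^2\tau\,(\cos x_2+\cos x_3)^2,\quad |\nabla'\psi|^2=\cos^2\tau\,(\sin^2x_2+\sin^2x_3),\quad \mathcal M[\psi]=\cos^2\tau\cos x_2\cos x_3 .
\]
The cross term $2\cos x_2\cos x_3$ in $\psi_\tau^2$ has the sign of the curvature, and this is the correlation we are looking for: with $\langle\sin^2\tau\cos^2\tau\rangle=\frac18$,
\[
\langle\psi_\tau^2\mathcal M[\psi]\rangle=\tfrac18\cdot2\,\langle\cos^2x_2\cos^2x_3\rangle=\tfrac1{16},\qquad \langle|\nabla'\psi|^2\mathcal M[\psi]\rangle=0 ;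
\]
every omitted term contains a factor $\cos x_2$ or $\cos x_3$ alone in its variable. So $K=\frac{c+2}{16c^2}$. Next,
\[
N=\sin2\tau\,(\cos2x_2+\cos2x_3)+2\sin2\tau\cos x_2\cos x_3 .
\]
The second term is the interaction of the two waves, and it is removed by $\chi=\sin2\tau\cos x_2\cos x_3$, because $\Box\chi=(-4+2)\chi$. The first term $R=\sin2\tau\,(\cos2x_2+\cos2x_3)$ is the interaction of each wave with itself. It solves $\Box R=0$, so it is orthogonal to $\Box\chi$ for every periodic $\chi$ and cannot be reduced. With $\langle R^2\rangle=\frac12$,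
\[
B=\frac1{2(1-c)}-\frac{c+2}{8c^2}.
\]
For $\nu=\frac14$, $c=\frac12$, this is $B=1-\frac54<0$. The field is $V=\nabla\varphi/|\nabla\varphi|^3$, and $\langle Q_{1/4}[V]\rangle_x=-\frac38\varepsilon^4+O(\varepsilon^5)$. By Lemma~\ref{lem:local}, $E$ is not $L^p$-dissipative for $a=\frac{\sqrt3}2$, that is, $p=2/(1-\frac{\sqrt3}2)=4(2+\sqrt3)$, although \eqref{eq:planar} holds with equality. This already answers the question. The corrector is needed: with $\chi=0$ we would have $\langle N^2\rangle=1$ and $B=2-\frac54>0$.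

For two waves, $B<0$ is equivalent to $5c^2+c-2<0$, which fails when $c$ is near $1$ or $-1$. The remedy is visible in the computation: the cost comes from single waves and the gain comes from pairs. With $m$ waves the cost grows like $m$ and the gain like $m^2$.

\subsection*{Many waves}
Let $\theta_1,\dots,\theta_m\in\mathbb Q^2$ be unit vectors with $\theta_i\ne\pm\theta_j$ for $i\ne j$. Put
\[
A_j=\theta_j\cdot x',\qquad \psi=\cos\tau\sum_{j=1}^m\cos A_j,\qquad S=\sum_{i<j}(\theta_i\times\theta_j)^2,
\]
where $\theta_i\times\theta_j$ is the determinant of the matrix with columns $\theta_i,\theta_j$. Then $\Box\psi=0$. Rationality makes $\psi$ periodic with respect to $2\pi D\,\mathbb Z^3$, where $D$ is a common denominator of the coordinates of the $\theta_j$. For $\lambda\in D^{-1}\mathbb Z^2$, the functions $\cos(\lambda\cdot x')$ and $\sin(\lambda\cdot x')$ have mean $0$ if $\lambda\neq0$.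

\begin{lemma}\label{lem:B}
There is a $2\pi D\,\mathbb Z^3$-periodic trigonometric polynomial $\chi$ such that
\[
B=\frac m{4(1-c)}-\frac{(c+2)S}{8c^2}.
\]
\end{lemma}

\begin{proof}
\emph{The gain.} The Hessian of $\psi$ in $x'$ is $-\cos\tau\sum_j\cos A_j\,\theta_j\otimes\theta_j$. The Cauchy--Binet formula $\det\sum_j\lambda_j\theta_j\otimes\theta_j=\sum_{i<j}\lambda_i\lambda_j(\theta_i\times\theta_j)^2$ gives
\[
\mathcal M[\psi]=\cos^2\tau\sum_{i<j}(\theta_i\times\theta_j)^2\cos A_i\cos A_j,
\]
and
\[
\psi_\tau^2=\sin^2\tau\sum_{l,s}\cos A_l\cos A_s,\qquad |\nabla'\psi|^2=\cos^2\tau\sum_{l,s}\theta_l\cdot\theta_s\,\sin A_l\sin A_s .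
\]
Fix $i<j$. The product of $\cos A_i\cos A_j$ with $\cos A_l\cos A_s$ or $\sin A_l\sin A_s$ is a combination of exponentials with frequencies $\pm\theta_i\pm\theta_j\pm\theta_l\pm\theta_s$, so its mean is $0$ unless one of these frequencies vanishes. Suppose that $\epsilon_i\theta_i+\epsilon_j\theta_j=\epsilon_l\theta_l+\epsilon_s\theta_s=:\lambda$ with signs $\epsilon$. Then $\lambda\ne0$ because $\theta_i\ne\pm\theta_j$. Two unit vectors in the plane with sum $\lambda\ne0$ have the form $\frac\lambda2\pm\rho$ with $\rho\perp\lambda$ and $|\rho|^2=1-\frac14|\lambda|^2$, so the unordered pair is determined by $\lambda$. Hence $\{\epsilon_i\theta_i,\epsilon_j\theta_j\}=\{\epsilon_l\theta_l,\epsilon_s\theta_s\}$ and $\{l,s\}=\{i,j\}$. For these indices, since $2\theta_i\pm2\theta_j\ne0$,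
\[
\langle\cos^2A_i\cos^2A_j\rangle=\tfrac14\langle(1+\cos2A_i)(1+\cos2A_j)\rangle=\tfrac14,\qquad \tfrac14\langle\sin2A_i\sin2A_j\rangle=0 .
\]
Each pair $i<j$ occurs for $(l,s)=(i,j)$ and $(j,i)$. So $\langle\psi_\tau^2\mathcal M[\psi]\rangle=\frac18\cdot2\cdot\frac14S=\frac S{16}$, $\langle|\nabla'\psi|^2\mathcal M[\psi]\rangle=0$, and $K=\frac{(c+2)S}{16c^2}$.

\emph{The cost.} Differentiating in $\tau$ gives $N=\sin2\tau\sum_{l,s}[\cos A_l\cos A_s-d_{ls}\sin A_l\sin A_s]$ with $d_{ls}=\theta_l\cdot\theta_s$. The terms with $l=s$ add up to $R=\sin2\tau\sum_l\cos2A_l$, and by the product formulas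
\[
N-R=\sin2\tau\sum_{l<s}\big[(1+d_{ls})\cos(A_l+A_s)+(1-d_{ls})\cos(A_l-A_s)\big].
\]
On $\sin2\tau\cos(A_l\pm A_s)$ the operator $\Box$ is multiplication by $|\theta_l\pm\theta_s|^2-4=-2(1\mp d_{ls})$, which is nonzero because $\theta_l\ne\pm\theta_s$. Therefore
\[
\chi=\sin2\tau\sum_{l<s}\Big[\frac{1+d_{ls}}{2(1-d_{ls})}\cos(A_l+A_s)+\frac{1-d_{ls}}{2(1+d_{ls})}\cos(A_l-A_s)\Big]
\]
satisfies $\Box\chi+N=R$. The functions $\cos2A_l$ are orthogonal with mean square $\frac12$, so $\langle R^2\rangle=\frac12\cdot\frac m2=\frac m4$.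
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $\nu$ and an even integer $m>\frac{16c^2}{(1-c)(2+c)}$. The points $\big(\frac{1-s^2}{1+s^2},\frac{2s}{1+s^2}\big)$ with $s\in\mathbb Q$ are rational and dense in the unit circle. Choose $\frac m2$ distinct ones within angle $\frac\pi8$ of $(1,0)$ and $\frac m2$ distinct ones within angle $\frac\pi8$ of $(0,1)$. No two of them are parallel. Each of the $\frac{m^2}4$ pairs with one vector in each group makes an angle in $[\frac\pi4,\frac{3\pi}4]$, so $(\theta_i\times\theta_j)^2\ge\frac12$ and $S\ge\frac{m^2}8$. By Lemma~\ref{lem:B},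
\[
B\le\frac m{4(1-c)}-\frac{(c+2)m^2}{64c^2}<0 .
\]
By Lemma~\ref{lem:expansion} and $1+c>0$, there is $\varepsilon>0$ with $\langle Q_{c^2}[V]\rangle<0$. The field $V:\mathbb R^3\to\mathbb R^3\setminus\{0\}$ is smooth and periodic, and it was chosen depending on $\nu$ only. By \eqref{eq:mono}, $b\mapsto\langle Q_b[V]\rangle$ is affine and nondecreasing, so there is $\delta=\delta(\nu)>0$ such that it is negative for all $b<c^2+\delta$, that is, for $a^2>1-c^2-\delta$. Lemma~\ref{lem:local} with $d=3$ completes the proof.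
\end{proof}

\section{Fields with zeros: proof of Proposition~\ref{prop:equiv}}\label{sec:zeros}

The maps $u\mapsto|u|^{p-2}u$ and $v\mapsto|v|^{-a}v$ need not be differentiable at the zeros of the field. We replace them by smooth maps and pass to the limit. We use repeatedly that a weakly differentiable field has zero gradient almost everywhere on its zero set, and that $|q_b(\omega,G)|\le C|G|^2$.

\begin{lemma}\label{lem:cont}
$F_b$ is continuous on $H_0^1(\Omega)^n$.
\end{lemma}

\begin{proof}
Let $v_j\to v$ in $H^1$. Every subsequence has a further subsequence along which $v_j\to v$ and $\nabla v_j\to\nabla v$ almost everywhere. On $\{v\ne0\}$, $Q_b[v_j]\to Q_b[v]$ a.e.\ by the continuity of $q_b$. On $\{v=0\}$, $|Q_b[v_j]|\le C|\nabla v_j|^2\to0$ a.e. The majorants $C|\nabla v_j|^2$ converge in $L^1$, so the generalized dominated convergence theorem gives $F_b(v_j)\to F_b(v)$ along the subsequence.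
\end{proof}

\subsection*{The regularized identity}
Let $u$ be $C^1$ and $0<h\le1$. Put $\rho=|u|$, $\omega=u/\rho$ where $u\neq0$, and
\[
s=(\rho^2+h^2)^{\frac{p-2}4},\qquad \sigma=\frac{p-2}2\,\frac{\rho^2}{\rho^2+h^2},\qquad w_h=s^2u,\qquad v_h=su .
\]
The fields $w_h$ and $v_h$ are $C^1$, since $\rho^2$ is. Where $u\ne0$ we have $\nabla s=s\sigma\nabla\rho/\rho$, hence
\[
\nabla w_h=s^2(\nabla u+2\sigma\nabla\rho\otimes\omega),\qquad \nabla v_h=s(\nabla u+\sigma\nabla\rho\otimes\omega),\qquad \nabla|v_h|=s(1+\sigma)\nabla\rho .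
\]
With $\nabla\rho=(\nabla u)\omega$ the first formula gives
\begin{equation}\label{eq:reg1}
\partial_iu\cdot\partial_iw_h+k\operatorname{div}u\operatorname{div}w_h=s^2\big[|\nabla u|^2+k(\operatorname{div}u)^2+2\sigma\big(|\nabla\rho|^2+k\operatorname{div}u\;\omega\cdot\nabla\rho\big)\big].
\end{equation}
By the second formula, $|\nabla v_h|^2+k(\operatorname{div}v_h)^2$ equals the right side of \eqref{eq:reg1} plus $s^2\sigma^2[|\nabla\rho|^2+k(\omega\cdot\nabla\rho)^2]$. By the third formula, \eqref{eq:reg1} therefore equals $q_{b'}(\omega,\nabla v_h)$ with $1-b'=(\frac\sigma{1+\sigma})^2$. Now $\sigma$ lies between $0$ and $\frac{p-2}2>-\frac12$, and $\sigma\mapsto\frac\sigma{1+\sigma}$ is increasing on $(-1,\infty)$ with values $0$ and $a$ at these two points. So $b'\ge b$, and \eqref{eq:mono} gives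
\begin{equation}\label{eq:reg2}
\partial_iu\cdot\partial_iw_h+k\operatorname{div}u\operatorname{div}w_h\ge Q_b[v_h].
\end{equation}
On $\{u=0\}$ both sides of \eqref{eq:reg2} vanish a.e. Finally, $w_h\to|u|^{p-2}u$ pointwise as $h\to0$, and $|w_h|\le(\rho^2+1)^{(p-1)/2}$.

\subsection*{Nonnegativity of $F_b$ implies dissipativity}
This is the only place where the regularity of $\partial\Omega$ is used. Since $\partial\Omega$ is $C^2$, the map $\Delta:W^{2,q}\cap W_0^{1,q}\to L^q$ is an isomorphism for all $1<q<\infty$ \cite[Theorem 9.15 and Lemma 9.17]{GT}. Fix $q>\max(n,p)$. Given $u\in\mathcal D(E)$, choose bounded $f_j\to\Delta u$ in $L^p$ and solve $\Delta u_j=f_j$ in $(W^{2,q}\cap W_0^{1,q})^n\subset\mathcal D(E)$. Then $u_j\to u$ in $W^{2,p}$, so $Eu_j\to Eu$ in $L^p$ and $|u_j|^{p-2}u_j\to|u|^{p-2}u$ in $L^{p'}$; the latter follows from $u_j\to u$ in $L^p$ by the subsequence argument of Lemma~\ref{lem:cont}. So it suffices to prove \eqref{eq:diss} for $u\in (W^{2,q}\cap W_0^{1,q})^n$. By the Sobolev embedding for $q>n$,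 such a $u$ is in $C^1(\overline\Omega)^n$, and it vanishes on $\partial\Omega$. Then $v_h,w_h\in C^1(\overline\Omega)^n$ vanish on $\partial\Omega$, so they are limits of fields in $C_c^\infty(\Omega)^n$ in every $W^{1,q_1}$ norm with $q_1<\infty$. Hence \eqref{eq:parts} holds with $w=w_h$, and $F_b(v_h)\ge0$ by the hypothesis and Lemma~\ref{lem:cont}. By \eqref{eq:reg2}, $-\int\langle Eu,w_h\rangle\,dx\ge F_b(v_h)\ge0$. Let $h\to0$ and use dominated convergence.

\subsection*{Dissipativity implies nonnegativity of $F_b$}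
Here an inequality such as \eqref{eq:reg2} points the wrong way, and we need exact limits. For $p<2$ the majorants are singular at the zeros, and we need the following bound: for $f\in C_c^\infty(\Omega)^n$ and $1<p<2$,
\begin{equation}\label{eq:integrable}
\int_{f\ne0}|f|^{p-2}|\nabla f|^2\,dx<\infty .
\end{equation}
To prove it, apply \eqref{eq:reg1} with $k=0$ and $u=f$. Since $2\sigma\ge p-2$ and $|\nabla|f||\le|\nabla f|$, the right side is at least $(p-1)s^2|\nabla f|^2$, and so
\[
(p-1)\int_{f\neq0}(|f|^2+h^2)^{\frac{p-2}2}|\nabla f|^2\,dx\le-\int\langle\Delta f,f\rangle(|f|^2+h^2)^{\frac{p-2}2}\,dx\le\int|\Delta f|\,|f|^{p-1}\,dx .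
\]
Fatou's lemma as $h\to0$ gives \eqref{eq:integrable}.

Let $v\in C_c^\infty(\Omega)^n$, $r=|v|$, $0<\epsilon\le1$ and $u=(r^2+\epsilon^2)^{-a/2}v\in C_c^\infty(\Omega)^n$. The fields $u$ and $v$ have the same zeros and the same direction $\omega$. Integrate \eqref{eq:reg1} and let $h\to0$. The left side is $-\int\langle Eu,w_h\rangle\,dx$, whose limit is nonnegative by \eqref{eq:diss}. The right side is dominated on $\{u\neq0\}$ by $C|u|^{p-2}|\nabla u|^2$ if $p<2$, which is integrable by \eqref{eq:integrable}, and by $C(|u|^2+1)^{(p-2)/2}|\nabla u|^2$ if $p\ge2$. Hence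
\begin{equation}\label{eq:limit1}
0\le\int_{v\ne0}|u|^{p-2}\big[|\nabla u|^2+k(\operatorname{div}u)^2+(p-2)\big(|\nabla\rho|^2+k\operatorname{div}u\;\omega\cdot\nabla\rho\big)\big]dx .
\end{equation}
With $\vartheta=r^2/(r^2+\epsilon^2)\in(0,1)$ on $\{v\neq0\}$ we have
\[
\nabla u=(r^2+\epsilon^2)^{-a/2}(\nabla v-a\vartheta\,\nabla r\otimes\omega),\qquad \nabla\rho=(r^2+\epsilon^2)^{-a/2}(1-a\vartheta)\nabla r,
\]
and $|u|^{p-2}(r^2+\epsilon^2)^{-a}=r^{p-2}(r^2+\epsilon^2)^{-ap/2}=\vartheta^{(p-2)/2}$, because $ap=p-2$. So the integrand in \eqref{eq:limit1} is bounded by $C\vartheta^{(p-2)/2}|\nabla v|^2$. This is at most $C|\nabla v|^2$ if $p\ge2$. If $p<2$, then $\vartheta^{(p-2)/2}=(1+\epsilon^2/r^2)^{(2-p)/2}\le1+r^{p-2}$, and the bound is integrable by \eqref{eq:integrable}. As $\epsilon\to0$, $\vartheta\to1$. With $\mu=\omega\cdot\nabla r$ and $(p-2)(1-a)=2a$, the integrand tends to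
\[
|\nabla v|^2+\big[-2a+a^2+2a(1-a)\big]|\nabla r|^2+k\,(\operatorname{div}v-a\mu)\big[(\operatorname{div}v-a\mu)+2a\mu\big]=Q_b[v].
\]
Hence $F_b(v)\ge0$, and Proposition~\ref{prop:equiv} is proved.

\section{The threshold}\label{sec:threshold}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(A)]
Let $v\in C_c^\infty(\mathbb R^n)^n$ and $x_0\in\Omega$. The field $v_\lambda(x)=v(\lambda(x-x_0))$ is supported in $\Omega$ for large $\lambda$, and $F_b(v_\lambda)=\lambda^{2-n}F_b(v)$. So by Proposition~\ref{prop:equiv}, $E$ is $L^p$-dissipative in $\Omega$ if and only if $b(p)$ belongs to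
\[
I_n=\{b\in(0,1]:\ F_b(v)\ge0\text{ for all }v\in C_c^\infty(\mathbb R^n)^n\},
\]
which does not depend on $\Omega$. By \eqref{eq:mono}, $b\mapsto F_b(v)$ is affine and nondecreasing for each $v$, so $I_n$ is relatively closed in $(0,1]$ and contains $[b,1]$ together with each of its points $b$. It contains $1$: we have $F_1(v)=\int(|\nabla v|^2+k(\operatorname{div}v)^2)\,dx$, and $\int(\operatorname{div}v)^2\,dx=\int\operatorname{tr}((\nabla v)^2)\,dx\le\int|\nabla v|^2\,dx$ by the null Lagrangian property, while $k>-1$. By Proposition~\ref{prop:waves}(c), $I_n\subset[c^2,1]$. Hence $I_n=[b_*,1]$ with $b_*\ge c^2>0$.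

For the monotonicity we show $I_{n+1}\subset I_n$. Let $F_b(v)<0$ with $v\in C_c^\infty(\mathbb R^n)^n$. Take $0\le\zeta\in C_c^\infty(\mathbb R)$, $\zeta\not\equiv0$, and $\tilde v(x,x_{n+1})=(\zeta(x_{n+1}/L)\,v(x),0)$. Where $\tilde v\ne0$, its direction is $(\omega,0)$ with $\omega=v/|v|$. The derivative $\partial_{n+1}$ does not enter $\operatorname{div}\tilde v$ or $(\omega,0)\cdot\nabla|\tilde v|$, and it contributes $|\partial_{n+1}\tilde v|^2-a^2(\partial_{n+1}|\tilde v|)^2\le L^{-2}\zeta'(x_{n+1}/L)^2|v|^2$ to $Q_b[\tilde v]$. The other terms add up to $\zeta(x_{n+1}/L)^2Q_b[v]$. Therefore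
\[
F_b(\tilde v)\le L\,\|\zeta\|_{L^2}^2F_b(v)+L^{-1}\|\zeta'\|_{L^2}^2\|v\|_{L^2}^2<0
\]
for large $L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(B)]
The equality $b_*(2,\nu)=c^2$ is (i); the lower bound was obtained in the proof of (A), and the upper bound at the end of Section~\ref{sec:null}. For $n\ge3$, Theorem~\ref{thm:main} gives $b_*(n,\nu)\ge c^2+\delta(\nu)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{The $L^p$ dissipativity of differential operators},
\texttt{http://cavpdes.unisa.it/images/Alberto-Cialdea.pdf}.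

\bibitem{GT}
Gilbarg--Trudinger, Theorem 9.15 and Lemma 9.17.

\end{thebibliography}
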